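# Injective modules over $\mathbb ZG$: where $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$ holds and where it fails

Throughout, $G$ is a group, modules are left modules, and a "$\mathbb ZG$-module" may be of any size. A module is **$\mathbb Z$-free** if it is free as an abelian group. A **prime field** is $\mathbb Q$ or some $\mathbb F_p$. For a commutative ring $k$ we write $\operatorname{cd}_kG=\operatorname{pd}_{kG}k$ and $\operatorname{cd}G=\operatorname{cd}_{\mathbb Z}G$. For a $kG$-module $A$ we use freely that $\operatorname{Ext}^i_{kG}(k,A)=H^i(G,A)$: if $P_*$ is a free resolution of $\mathbb Z$ over $\mathbb ZG$, then $k\otimes_{\mathbb Z}P_*$ is a free resolution of $k$ over $kG$ (the augmented complex consists of $\mathbb Z$-free modules, so it splits over $\mathbb Z$), and $\operatorname{Hom}_{kG}(k\otimes P_*,A)=\operatorname{Hom}_{\mathbb ZG}(P_*,A)$.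

## 1. The guess: injective modules cost exactly one more dimension

Two invariants measure how complicated the modules of $G$ are.

**Definition.** The generalized cohomological dimension of $G$ is
$$\underline{\operatorname{cd}}\,G=\sup\{n:\operatorname{Ext}^n_{\mathbb ZG}(M,F)\ne0,\ M\ \mathbb Z\text{-free},\ F\ \text{a free }\mathbb ZG\text{-module}\}.$$

**Definition.** $\operatorname{spli}G=\sup\{n:\operatorname{Ext}^n_{\mathbb ZG}(I,-)\neq0,\ I\text{ injective}\}$, the supremum of the projective dimensions of the injective $\mathbb ZG$-modules.

Both take values in $\{0,1,2,\dots\}\cup\{\infty\}$, with $\infty+1=\infty$. The following is known for every group $G$, and we use it as a quoted fact: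
$$\underline{\operatorname{cd}}\,G\le\operatorname{spli}G\le\underline{\operatorname{cd}}\,G+1. \tag{1}$$

So there are only two candidates for $\operatorname{spli}G$. Which one is right? An injective module is divisible as an abelian group, hence far from $\mathbb Z$-free, and over $\mathbb Z$ itself this costs one dimension: $\mathbb Q/\mathbb Z$ has projective dimension $1$, while $\mathbb Z$-free modules have dimension $0$. The natural guess is therefore that the cost is always exactly one. This is the conjecture of Dembegioti and Talelli: *for any group $G$, $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$*.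

We test it on three cases. First, two standard facts.

**Fact 1.** Let $k$ be $\mathbb Z$ or a field, $P$ a projective $kG$-module, and $N$ a $kG$-module that is free over $k$. Then $P\otimes_kN$ with diagonal action is projective. Consequently $\operatorname{pd}_{kG}N\le\operatorname{cd}_kG$ for every such $N$.

*Proof.* It suffices to take $P=kG$. The map $g\otimes x\mapsto g\otimes g^{-1}x$ is an isomorphism from $kG\otimes_kN$ with diagonal action to $kG\otimes_kN_0$, where $N_0$ is $N$ with trivial action; this is free on a $k$-basis of $N$. For the last claim, tensor a projective resolution of $k$ with $N$ over $k$; it stays exact since $N$ is $k$-free. $\square$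

**Fact 2.** If $K$ is finite, $M$ is a $\mathbb Z$-free $\mathbb ZK$-module and $F$ is a free $\mathbb ZK$-module, then $\operatorname{Ext}^i_{\mathbb ZK}(M,F)=0$ for $i\ge1$.

*Proof.* Since $K$ is finite, $F=\mathbb ZK\otimes\mathbb Z^{(X)}\cong\operatorname{Hom}_{\mathbb Z}(\mathbb ZK,\mathbb Z^{(X)})$ is coinduced, so the group equals $\operatorname{Ext}^i_{\mathbb Z}(M,\mathbb Z^{(X)})$, which is $0$ because $M$ is free over $\mathbb Z$. $\square$

We also need one injective module that can be handled explicitly. Fix a prime $p$ and put $k=\mathbb F_p$. Let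
$$I=\operatorname{Hom}_{\mathbb Z}(\mathbb ZG,\mathbb Z/p^\infty),\quad (gf)(x)=f(xg),\qquad J=\{f\in I:pf=0\}=\operatorname{Hom}_{\mathbb Z}(\mathbb ZG,\mathbb F_p).$$
The module $I$ is injective, because $\operatorname{Hom}_{\mathbb ZG}(-,I)=\operatorname{Hom}_{\mathbb Z}(-,\mathbb Z/p^\infty)$ is exact. Let $c\in J$ be the function with $c(g)=1$ for all $g\in G$. It is nonzero, fixed by $G$, and $pc=0$. Thus $I$ has torsion. A projective $\mathbb ZG$-module is a subgroup of a free abelian group, hence $\mathbb Z$-free; so $I$ is not projective, and
$$\operatorname{spli}G\ge1\quad\text{for every group }G. \tag{2}$$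

**Test: $G$ finite (for instance trivial).** By Fact 2, $\underline{\operatorname{cd}}\,G=0$. By (1) and (2), $\operatorname{spli}G=1$. The guess holds.

**Test: $G=\mathbb Z=\langle t\rangle$.** The sequence $0\to\mathbb ZG\xrightarrow{1-t}\mathbb ZG\to\mathbb Z\to0$ gives $\operatorname{cd}G\le1$, so $\underline{\operatorname{cd}}\,G\le1$ by Fact 1. Since $\operatorname{Ext}^1_{\mathbb ZG}(\mathbb Z,\mathbb ZG)=\mathbb ZG/(1-t)=\mathbb Z\ne0$, we get $\underline{\operatorname{cd}}\,G=1$. Is $\operatorname{spli}G$ equal to $1$ or $2$? To exclude $1$ we must show that some injective module has no projective resolution of length $1$. The next section does this with $I$, for $\mathbb Z$ and for many other groups.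

## 2. Reduction modulo $p$, and the exact point where it fails

Multiplication by $p$ on $I$ is surjective with kernel $J$, so reducing a resolution of $I$ modulo $p$ gives a resolution of $J$ that is one step shorter.

**Lemma 3.** If $\operatorname{spli}G\le n$ with $1\le n<\infty$, then $\operatorname{pd}_{kG}J\le n-1$, where $k=\mathbb F_p$.

*Proof.* Let $0\to P_n\to\dots\to P_0\to I\to0$ be a projective resolution, and put $Q_i=P_i/pP_i$, a projective $kG$-module. The $P_i$ are $\mathbb Z$-free, so $0\to P_*\xrightarrow{p}P_*\to Q_*\to0$ is exact. Its long exact sequence shows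
$$H_0(Q_*)=I/pI=0,\qquad H_1(Q_*)=\ker(p:I\to I)=J,\qquad H_i(Q_*)=0\ \ (i\ge2),$$
where $I/pI=0$ because $I$ is a product of copies of the divisible group $\mathbb Z/p^\infty$. So $Q_1\to Q_0$ is a surjection onto a projective module; it splits, and its kernel $Z_1$ is projective. The remaining homology says that
$$0\to Q_n\to\dots\to Q_2\to Z_1\to J\to0$$
is exact. This is a projective resolution of $J$ of length $n-1$ (for $n=1$ it reads $Z_1\cong J$). $\square$

For $G=\mathbb Z$: if $\operatorname{spli}G\le1$, then $J$ is projective over the domain $k[t,t^{-1}]$, hence torsion-free. But $(t-1)c=0$ and $c\ne0$. So $\operatorname{spli}\mathbb Z=2$ and the guess holds again.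

This argument works more generally. We first record the value of $\underline{\operatorname{cd}}$ when $\operatorname{cd}$ is finite.

**Lemma 4.** (a) If $\operatorname{cd}G=n<\infty$, then $\underline{\operatorname{cd}}\,G=n$.

(b) If moreover $n\ge1$ and $\operatorname{cd}_{\mathbb F_p}G=n$ for some prime $p$, then $\operatorname{spli}G=n+1$.

*Proof.* (a) By Fact 1, $\mathbb Z$-free modules have $\operatorname{pd}\le n$, so $\underline{\operatorname{cd}}\,G\le n$. Conversely, $H^n(G,B)\neq0$ for some $B$. Choose a free module $F$ mapping onto $B$, with kernel $F'$. In $H^n(G,F)\to H^n(G,B)\to H^{n+1}(G,F')=0$ the first map is onto, so $\operatorname{Ext}^n_{\mathbb ZG}(\mathbb Z,F)\ne0$, and $\mathbb Z$ is $\mathbb Z$-free. Hence $\underline{\operatorname{cd}}\,G\ge n$.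

(b) By (1), $\operatorname{spli}G\in\{n,n+1\}$. Suppose $\operatorname{spli}G\le n$, let $k=\mathbb F_p$, and choose a $kG$-module $B$ with $\operatorname{Ext}^n_{kG}(k,B)\ne0$. The inclusion $k=kc\subset J$ gives the exact sequence
$$\operatorname{Ext}^n_{kG}(J,B)\to\operatorname{Ext}^n_{kG}(k,B)\to\operatorname{Ext}^{n+1}_{kG}(J/k,B).$$
The left term is $0$ by Lemma 3. The right term is $0$ because every $kG$-module has $\operatorname{pd}\le n$ by Fact 1. So the middle term is $0$, a contradiction. $\square$

**Test: $G=\mathbb Z^n$, $n\ge1$, with basis $t_1,\dots,t_n$.** For $k=\mathbb Z$ or $\mathbb F_p$, the tensor product over $k$ of the $n$ complexes $k[t_i^{\pm1}]\xrightarrow{1-t_i}k[t_i^{\pm1}]$ is a free resolution of $k$ of length $n$, and it gives $\operatorname{Ext}^n_{kG}(k,kG)=kG/(1-t_1,\dots,1-t_n)=k\ne0$. So $\operatorname{cd}G=\operatorname{cd}_{\mathbb F_p}G=n$ and Lemma 4 yields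
$$(\underline{\operatorname{cd}}\,\mathbb Z^n,\operatorname{spli}\mathbb Z^n)=(n,n+1). \tag{3}$$
The trivial group covers $n=0$.

Can one prove the guess for all groups with $\operatorname{cd}G=n<\infty$ in this way? One needs $\operatorname{cd}_{\mathbb F_p}G=n$ for some $p$, that is, a module *killed by $p$* with nonzero $H^n$. By (a) there is a free module $F$ with $H^n(G,F)\ne0$, so the candidate is $F/pF$. The exact sequence
$$H^n(G,F)\xrightarrow{\,p\,}H^n(G,F)\to H^n(G,F/pF)\to0$$
shows that $H^n(G,F/pF)\neq0$ unless $H^n(G,F)$ is $p$-divisible. This is where the argument stops: $H^n(G,F)$ could be a nonzero *divisible* group, and then all reductions $F/pF$ have zero $H^n$. So we should look for groups with $\operatorname{cd}G=n$ but $\operatorname{cd}_kG\le n-1$ for all prime fields $k$. (The field $\mathbb Q$ enters in Section 3.) Such groups do exist, and they destroy the guess.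

**Theorem A.** For every $n\ge3$ there is a countable group $H$ with $\operatorname{cd}_kH\le n-1$ for all prime fields $k$, but $\operatorname{cd}H=n$. For any group with these two properties,
$$\underline{\operatorname{cd}}\,H=\operatorname{spli}H=\operatorname{gl.dim}\mathbb ZH=n.$$
Hence $\operatorname{spli}H\neq\underline{\operatorname{cd}}\,H+1$. Such an $H$ is torsion-free, because $\operatorname{cd}H<\infty$.

**Theorem A′.** In Theorem A the group can be chosen 2-generated.

**Theorem B.** If $\operatorname{spli}G\le2$, then $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$.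

**Corollary C.** The pairs $(\underline{\operatorname{cd}}\,G,\operatorname{spli}G)$ with finite entries that occur are exactly $(n,n+1)$ for $n\ge0$ and $(n,n)$ for $n\ge3$. So the pairs at which the conjecture fails are exactly the $(n,n)$ with $3\le n<\infty$.

In particular the conjecture is false, already for a countable torsion-free group with $\operatorname{spli}G=\underline{\operatorname{cd}}\,G=3$. The remark on torsion in Theorem A is standard: a subgroup $K\le H$ has $\operatorname{cd}K\le\operatorname{cd}H$, and a nontrivial finite cyclic group $K$ has $H^{2i}(K,\mathbb Z)\cong K\ne0$ for all $i\ge1$.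

## 3. Small dimension over every prime field bounds $\operatorname{gl.dim}\mathbb ZG$

We show that the failure of the argument in Section 2, once it occurs at every prime field, forces $\operatorname{spli}G=\underline{\operatorname{cd}}\,G$. The plan is to build every module from modules over prime fields. The gluing tool is classical.

**Lemma 5 (Auslander's lemma).** Let $0=T_0\subseteq T_1\subseteq\cdots$ be submodules of $T$ with $\bigcup_jT_j=T$ and $\operatorname{pd}(T_j/T_{j-1})\le n$ for all $j\geq 1$. Then $\operatorname{pd}T\le n$.

*Proof.* Induction on $n$. If $n=0$, every inclusion $T_{j-1}\subseteq T_j$ splits, so $T\cong\bigoplus_jT_j/T_{j-1}$ is projective. Let $n\ge1$. Choose projective modules $F_j$ mapping onto $T_j/T_{j-1}$ and lift to maps $F_j\to T_j$. Then $\bigoplus_{i\le j}F_i\to T_j$ is onto; let $R_j$ be its kernel. The snake lemma identifies $R_j/R_{j-1}$ with $\ker(F_j\to T_j/T_{j-1})$, which has $\operatorname{pd}\le n-1$. The union of the $R_j$ is the kernel of $\bigoplus_iF_i\to T$, and it has $\operatorname{pd}\le n-1$ by induction. So $\operatorname{pd}T\le n$. $\square$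

**Proposition 6.** Let $n\ge1$ and let $G$ satisfy $\operatorname{cd}_kG\le n-1$ for all prime fields $k$. Then $\operatorname{gl.dim}\mathbb ZG\le n$. If moreover $\operatorname{cd}G=n$, then $\underline{\operatorname{cd}}\,G=\operatorname{spli}G=\operatorname{gl.dim}\mathbb ZG=n$.

**Step 1: modules over a prime field $k$.** Let $N$ be a $kG$-module. By Fact 1 it has a projective resolution over $kG$ of length $n-1$. Next, $\operatorname{pd}_{\mathbb ZG}kG\le1$: take a free resolution of $k$ over $\mathbb Z$ of length $1$ and apply $\mathbb ZG\otimes_{\mathbb Z}-$. So every projective $kG$-module has $\operatorname{pd}_{\mathbb ZG}\le1$. A module with a resolution of length $n-1$ by modules of $\operatorname{pd}\le1$ has $\operatorname{pd}\le n$. Hence $\operatorname{pd}_{\mathbb ZG}N\le n$.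

**Step 2: modules $T$ that are torsion as abelian groups.** We filter $T$ so that Step 1 applies to each layer. Let $\ell_1,\ell_2,\dots$ be a sequence of primes in which each prime occurs infinitely often. Put $d_0=1$, $d_j=\ell_1\cdots\ell_j$ and $T_j=\{x\in T:d_jx=0\}$, a submodule. Then $T_0=0$. Every $x\in T$ is killed by some positive integer, which divides some $d_j$; so $\bigcup_jT_j=T$. If $x\in T_j$, then $d_{j-1}(\ell_jx)=d_jx=0$, so $\ell_j$ kills $T_j/T_{j-1}$, and this layer is an $\mathbb F_{\ell_j}G$-module. By Step 1 it has $\operatorname{pd}_{\mathbb ZG}\le n$, and Lemma 5 gives $\operatorname{pd}T\le n$.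

**Step 3: all modules.** If $M$ is torsion-free as an abelian group, consider
$$0\to M\to\mathbb Q\otimes M\to(\mathbb Q\otimes M)/M\to0.$$
The middle term is a $\mathbb QG$-module, so it has $\operatorname{pd}\le n$ by Step 1 with $k=\mathbb Q$; the right term is torsion, so it has $\operatorname{pd}\le n$ by Step 2. Hence $\operatorname{pd}M\le n$. An arbitrary $M$ has its torsion subgroup as a submodule, with torsion-free quotient, so $\operatorname{pd}M\le n$ again. Thus $\operatorname{gl.dim}\mathbb ZG\le n$.

**Step 4: equality when $\operatorname{cd}G=n$.** Lemma 4(a) gives $\underline{\operatorname{cd}}\,G=n$. With (1) we get $n=\underline{\operatorname{cd}}\,G\le\operatorname{spli}G\le\operatorname{gl.dim}\mathbb ZG\le n$. $\square$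

This proves the second sentence of Theorem A. It remains to construct $H$.

## 4. The group $\mathbb Z[1/2]$: a top cohomology group that no field sees

Is there any cohomological object whose top cohomology vanishes over all prime fields but not over $\mathbb Z$? The functor $\operatorname{Ext}_{\mathbb Z}(\mathbb Z[1/2],-)$ behaves this way. The group $\mathbb Z[1/2]$ has generators $a_0,a_1,\dots$ (with $a_i=2^{-i}$) and relations $a_i=2a_{i+1}$. These relations are linearly independent, so they give a free resolution $0\to\mathbb Z^{(\mathbb N)}\to\mathbb Z^{(\mathbb N)}\to\mathbb Z[1/2]\to0$. Applying $\operatorname{Hom}(-,A)$, we get $\operatorname{Ext}_{\mathbb Z}(\mathbb Z[1/2],A)=\operatorname{coker}\psi_A$ with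
$$\psi_A:\prod_{i\ge0}A\to\prod_{i\ge0}A,\qquad(x_i)\mapsto(x_i-2x_{i+1}).$$

**Lemma 7.** If $A$ is a vector space over a prime field, then $\operatorname{coker}\psi_A=0$. But $\operatorname{coker}\psi_{\mathbb Z}\ne0$.

*Proof.* Let $A$ be a vector space over a prime field and $y\in\prod A$. If $2A=0$, then $\psi_A(y)=y$. Otherwise $2$ is invertible on $A$; put $x_0=0$ and $x_{i+1}=(x_i-y_i)/2$, so that $\psi_A(x)=y$.

Over $\mathbb Z$, let $y_i=1$ for $i$ even and $y_i=0$ for $i$ odd. Suppose $\psi_{\mathbb Z}(x)=y$. Substituting $x_i=y_i+2x_{i+1}$ repeatedly gives, for every $m$,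
$$x_0=\sum_{i<2m}2^iy_i+2^{2m}x_{2m}=\frac{4^m-1}3+4^mx_{2m}.$$
So $3x_0+1=4^m(1+3x_{2m})$ is divisible by $4^m$ for every $m$. Hence $3x_0=-1$, which is impossible for an integer. $\square$

**First attempt: use the group $Q=\mathbb Z[1/2]$ itself.** Here $H_1(Q)=\mathbb Z[1/2]$, and $H_2(Q)=0$ because $Q$ is an ascending union of infinite cyclic groups. For an abelian group $A$ with *trivial* action, the universal coefficient theorem gives $H^2(Q,A)=\operatorname{Ext}_{\mathbb Z}(\mathbb Z[1/2],A)$. So $H^2(Q,\mathbb Z)\ne0$, while $H^2(Q,A)=0$ for every vector space $A$ over a prime field with trivial action.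

The attempt breaks at coefficients with nontrivial action: $\operatorname{cd}_kQ\ge2$ for every field $k$. Suppose $\operatorname{cd}_kQ\le1$. Then the augmentation ideal $\mathfrak a$ of $R=kQ$ is projective. The ring $R$ is a commutative domain, being an ascending union of Laurent polynomial rings. A nonzero projective ideal $\mathfrak a$ of a domain is finitely generated: take a dual basis $(p_\alpha,f_\alpha)$; each $f_\alpha:\mathfrak a\to R$ is multiplication by an element $q_\alpha$ of the fraction field; for one nonzero $p\in\mathfrak a$ only finitely many $q_\alpha p$ are nonzero, so only finitely many $q_\alpha$ are nonzero, and the corresponding $p_\alpha$ generate. So $\mathfrak a$ is generated by finitely many elements, and hence by elements $s-1$ with $s$ in a finite set $S$. If $Q'$ is the subgroup generated by $S$, then $R/\mathfrak a=k[Q/Q']$, so $Q=Q'$ is finitely generated. But finitely generated subgroups of $\mathbb Z[1/2]$ are cyclic and proper. Contradiction.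

So vanishing for trivial coefficients is not enough: $\operatorname{cd}_kG\le n-1$ concerns *all* $kG$-modules. We need a group whose top cohomology with coefficients in an arbitrary module is controlled by the *untwisted* cohomology of a space. We first build the space.

**The complex $L$.** Fix $n\ge3$. Let $Y$ be the CW complex obtained from a wedge of $(n-2)$-spheres $a_0,a_1,\dots$ by attaching $(n-1)$-cells $b_0,b_1,\dots$, with $b_i$ attached along a map representing $a_i-2a_{i+1}$ (the word $a_ia_{i+1}^{-2}$ if $n=3$). By Hatcher, *Algebraic Topology*, Thm 2C.5 (every CW complex is homotopy equivalent to a simplicial complex of the same dimension, which can be chosen countable if the CW complex is countable), $Y$ is homotopy equivalent to a countable simplicial complex of dimension $n-1$. Let $L$ be its barycentric subdivision.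

**Definition.** A simplicial complex is **flag** if every nonempty finite set of pairwise adjacent vertices spans a simplex.

The boundary of a triangle is not flag: its three vertices are pairwise adjacent but span no simplex. Its barycentric subdivision, a hexagon, is flag. In general, the vertices of a barycentric subdivision are the simplices of the original complex, adjacency means that one contains the other, and a finite set of pairwise comparable simplices is a chain, that is, a simplex of the subdivision. So $L$ is a countable flag complex of dimension $n-1$.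

The cellular coboundary of $Y$ in the top degree sends a cochain $(x_i)$ on the spheres $a_i$ to the cochain with value $x_i-2x_{i+1}$ on $b_i$. This is $\psi_A$, so
$$H^{n-1}(L;A)\cong H^{n-1}(Y;A)=\operatorname{coker}\psi_A \tag{4}$$
for every abelian group $A$, and Lemma 7 applies. (We need $n-2\ge1$ here: the spheres $a_i$ must carry homology in positive degree, since $H_0$ of a space is free abelian and cannot be $\mathbb Z[1/2]$.)

## 5. Right-angled Artin groups and a small free resolution

We turn the complex $L$ into a group.

**Definition.** For a flag complex $L$ with vertex set $V$, the right-angled Artin group of $L$ is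
$$\Gamma_L=\langle V\mid vw=wv\text{ for every edge }\{v,w\}\rangle.$$

If $L$ is a simplex with $n$ vertices, $\Gamma_L=\mathbb Z^n$. If $L$ is a discrete set, $\Gamma_L$ is free on $V$. If $L$ is a square (a $4$-cycle), $\Gamma_L=F_2\times F_2$, with one factor for each pair of opposite vertices.

If $L'\subseteq L$ is a full subcomplex (all simplices of $L$ with vertices in a subset $V'\subseteq V$), it is again flag, and $\Gamma_{L'}\to\Gamma_L$ is injective: sending the vertices outside $V'$ to $1$ defines a homomorphism $\Gamma_L\to\Gamma_{L'}$, and the composite $\Gamma_{L'}\to\Gamma_L\to\Gamma_{L'}$ is the identity.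

**The complex $K_*(L)$.** Totally order $V$. Let $K_j(L)$ be the free $\mathbb Z\Gamma_L$-module on symbols $e_\sigma$, where $\sigma$ runs over the simplices with $|\sigma|=j$ vertices; $\sigma=\emptyset$ is allowed, so $K_0(L)=\mathbb Z\Gamma_Le_\emptyset$. For $\sigma=\{v_1<\dots<v_j\}$ put $\sigma_i=\sigma\smallsetminus\{v_i\}$ and
$$\partial e_\sigma=\sum_{i=1}^j(-1)^{i-1}(1-v_i)e_{\sigma_i}.$$
In $\partial^2e_\sigma$ the symbol of $\sigma\smallsetminus\{v_l,v_i\}$ with $l<i$ occurs twice: removing $v_i$ first gives $(-1)^{i-1}(-1)^{l-1}(1-v_i)(1-v_l)$, and removing $v_l$ first gives $(-1)^{l-1}(-1)^{i-2}(1-v_l)(1-v_i)$. Since $v_i$ and $v_l$ commute, these cancel, so $\partial^2=0$. If $L$ is a simplex, this is the resolution used for $\mathbb Z^n$ in Section 2.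

We need a fact on HNN extensions. Let $\Gamma=\langle B,t\mid t^{-1}xt=\phi(x),\ x\in C\rangle$ with $C\le B$ and $\phi:C\to B$ injective; for example, $\mathbb Z^2$ is the HNN extension of $B=\mathbb Z$ with $C=B$ and $\phi=\mathrm{id}$. Then $B$ embeds in $\Gamma$. The Bass–Serre tree has vertex set $\Gamma/B$ and edge set $\Gamma/C$, with $gC$ joining $gB$ and $gtB$ (well defined, because $gxtB=gt\phi(x)B=gtB$ for $x\in C$). Its chain complex is the exact sequence
$$0\to\mathbb Z[\Gamma/C]\to\mathbb Z[\Gamma/B]\to\mathbb Z\to0,\qquad gC\mapsto gB-gtB. \tag{5}$$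

**Lemma 8.** $K_*(L)$, augmented by $e_\emptyset\mapsto1$, is a free resolution of $\mathbb Z$ over $\mathbb Z\Gamma_L$.

**Step 1: finite $L$.** We use induction on $|V|$, removing one vertex and comparing with (5). If $L=\emptyset$, then $\Gamma_L$ is trivial and $K_*(L)$ is $\mathbb Z$ in degree $0$. Otherwise let $v$ be the least vertex. Let $L-v$ be the full subcomplex on $V\smallsetminus\{v\}$, and let $\mathrm{lk}(v)$ consist of the simplices $\tau\not\ni v$ such that $\tau\cup\{v\}$ is a simplex. Because $L$ is flag, $\mathrm{lk}(v)$ is the full subcomplex on the neighbors of $v$: if the vertices of a simplex $\tau$ are all adjacent to $v$, then $\tau\cup\{v\}$ is a set of pairwise adjacent vertices, hence a simplex. Put $\Gamma=\Gamma_L$, $B=\Gamma_{L-v}$ and $C=\Gamma_{\mathrm{lk}(v)}\le B$. Comparing presentations, $\Gamma$ is the HNN extension of $B$ with stable letter $v$ commuting with $C$.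

The $e_\sigma$ with $v\notin\sigma$ span a subcomplex $S_*=\mathbb Z\Gamma\otimes_{\mathbb ZB}K_*(L-v)$. Since $\mathbb Z\Gamma$ is free over $\mathbb ZB$, induction shows that its only homology is $\mathbb Z\Gamma\otimes_{\mathbb ZB}\mathbb Z=\mathbb Z[\Gamma/B]$ in degree $0$.

The quotient $K_*(L)/S_*$ is spanned by the $e_{\{v\}\cup\tau}$ with $\tau\in\mathrm{lk}(v)$ or $\tau=\emptyset$. Let $\tau=\{w_1<w_2<\dots\}$. As $v$ is the least vertex,
$$\partial e_{\{v\}\cup\tau}=(1-v)e_\tau-\sum_i(-1)^{i-1}(1-w_i)e_{\{v\}\cup\tau_i}.$$
The first term lies in $S_*$. So the quotient is $\mathbb Z\Gamma\otimes_{\mathbb ZC}K_*(\mathrm{lk}(v))$ shifted by one, with differential negated. By induction its only homology is $\mathbb Z[\Gamma/C]$ in degree $1$, generated by the class of $e_v$.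

The long exact sequence of $0\to S_*\to K_*(L)\to K_*(L)/S_*\to0$ therefore gives $H_i(K_*(L))=0$ for $i\ge2$ and
$$0\to H_1(K_*(L))\to\mathbb Z[\Gamma/C]\to\mathbb Z[\Gamma/B]\to H_0(K_*(L))\to0.$$
The connecting map sends $[e_v]$ to $[\partial e_v]=[(1-v)e_\emptyset]$, that is, $C\mapsto B-vB$. This is the map in (5), which is injective with cokernel $\mathbb Z$. So $H_1=0$ and $H_0=\mathbb Z$.

**Step 2: infinite $L$.** Homology commutes with directed unions, so we exhaust $L$. Each $e_\sigma$ involves finitely many vertices, so $K_*(L)$ is the directed union of the subcomplexes $\mathbb Z\Gamma_L\otimes_{\mathbb Z\Gamma_{L'}}K_*(L')$ over the finite full subcomplexes $L'\subset L$. By Step 1 each has homology only $\mathbb Z[\Gamma_L/\Gamma_{L'}]$, in degree $0$. Since $\Gamma_L=\bigcup\Gamma_{L'}$, any two cosets become equal for large $L'$, and the direct limit is $\mathbb Z$. $\square$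

## 6. The kernel $H$ and its cohomology, level by level

Let $n\ge3$, let $L$ be as in Section 4, and put $\Gamma=\Gamma_L$. Let $h:\Gamma\to\mathbb Z$ be the homomorphism sending every vertex to $1$, and
$$H=\ker h.$$
As $V$ is countable, so are $\Gamma$ and $H$. For orientation: if $L$ is a single vertex, $H$ is trivial; if $L$ is an edge, $H$ is the infinite cyclic subgroup of $\mathbb Z^2$ of elements with coordinate sum $0$.

Why pass to $H$? The differential of $K_*(L)$ uses $1-v_i$: the term $1$ preserves the *level* $h(\gamma)$ of an element $\gamma$, and $v_i$ raises it by one. Seen from $H$, the levels are separate orbits, and the two halves of the differential do not involve the action of $H$ on the coefficients.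

**Step 1: the cochain complex of $H$.** Since $\mathbb Z\Gamma$ is free over $\mathbb ZH$ and $\dim L=n-1$, $K_*(L)$ restricts to a free $\mathbb ZH$-resolution of $\mathbb Z$ of length $n$. So $\operatorname{cd}H\le n$, and
$$H^n(H,A)=\operatorname{coker}\big(D:\operatorname{Hom}_H(K_{n-1},A)\to\operatorname{Hom}_H(K_n,A)\big)$$
for every $\mathbb ZH$-module $A$. Let $\Gamma_m=h^{-1}(m)$, a single free $H$-orbit under left multiplication. Put
$$A_m=\{f:\Gamma_m\to A\mid f(x\gamma)=xf(\gamma)\text{ for all }x\in H\},\qquad C^j_m=\prod_{|\sigma|=j}A_m.$$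
Evaluation at one chosen element of $\Gamma_m$ gives an isomorphism $A_m\cong A$ of abelian groups. A homomorphism $g\in\operatorname{Hom}_H(K_j,A)$ is determined by the values $g_m(\sigma)(\gamma)=g(\gamma e_\sigma)$ for $\gamma\in\Gamma_m$, so $\operatorname{Hom}_H(K_j,A)=\prod_{m\in\mathbb Z}C^j_m$. For $\gamma\in\Gamma_m$,
$$g(\gamma\,\partial e_\sigma)=\sum_i(-1)^{i-1}\big(g(\gamma e_{\sigma_i})-g(\gamma v_ie_{\sigma_i})\big),\qquad\gamma v_i\in\Gamma_{m+1}.$$
Hence
$$(Dg)_m=\delta g_m-\delta'g_{m+1}, \tag{6}$$
where $\delta:C^j_m\to C^{j+1}_m$ and $\delta':C^j_{m+1}\to C^{j+1}_m$ are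
$$(\delta f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma),\qquad(\delta'f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma v_i).$$
The values of $\delta'$ are again $H$-equivariant, since right multiplication by $v_i$ commutes with left multiplication by $H$.

**Step 2: both halves compute $H^{n-1}(L;A)$.** Simplices with $j$ vertices have dimension $j-1$. So $\delta:C^{n-1}_m\to C^n_m$ is the top simplicial coboundary of $L$ with coefficients in the abelian group $A_m$. As $L$ has no simplices of dimension $n$, its cokernel is $H^{n-1}(L;A_m)\cong H^{n-1}(L;A)$.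

The map $\delta'$ looks twisted, but a change of coordinates untwists it. For a simplex $\sigma$ (or $\sigma=\emptyset$) let $x_\sigma=\prod_{v\in\sigma}v$, which is well defined because the factors commute; $h(x_\sigma)=|\sigma|$. Define
$$\theta:C^j_m\to C^j_{m+j},\qquad(\theta f)(\sigma)(\gamma)=f(\sigma)(\gamma x_\sigma^{-1}).$$
This is an isomorphism, with inverse given by right translation by $x_\sigma$. Since $x_\sigma=v_ix_{\sigma_i}=x_{\sigma_i}v_i$, we have $x_\sigma^{-1}v_i=x_{\sigma_i}^{-1}$. So for $f\in C^j_{m+1}$, $|\sigma|=j+1$ and $\gamma\in\Gamma_{m+j+1}$,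
$$(\theta\delta'f)(\sigma)(\gamma)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma x_\sigma^{-1}v_i)=\sum_i(-1)^{i-1}f(\sigma_i)(\gamma x_{\sigma_i}^{-1})=\sum_i(-1)^{i-1}(\theta f)(\sigma_i)(\gamma).$$
Thus $\theta\delta'=\delta\theta$. For $j=n-1$ this identifies $\delta':C^{n-1}_{m+1}\to C^n_m$ with $\delta:C^{n-1}_{m+n}\to C^n_{m+n}$. So
$$\operatorname{coker}(\delta:C^{n-1}_m\to C^n_m)\cong\operatorname{coker}(\delta':C^{n-1}_{m+1}\to C^n_m)\cong H^{n-1}(L;A) \tag{7}$$
as abelian groups, whatever the action of $H$ on $A$. This is what the group $\mathbb Z[1/2]$ in Section 4 did not provide.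

**Step 3: $\operatorname{cd}_kH\le n-1$ for every prime field $k$.** Let $A$ be any $kH$-module. As an abelian group it is a $k$-vector space, so $H^{n-1}(L;A)=0$ by (4) and Lemma 7. By (7), $\delta$ and $\delta'$ map onto every $C^n_m$. Given $(f_m)\in\prod_mC^n_m$, we solve $Dg=f$ outward from level $0$ in both directions. Put $g_0=0$. For $m=-1,-2,\dots$ successively choose $g_m$ with
$$\delta g_m=f_m+\delta'g_{m+1}.$$
For $m=0,1,2,\dots$ successively choose $g_{m+1}$ with
$$\delta'g_{m+1}=\delta g_m-f_m.$$
Then (6) gives $(Dg)_m=f_m$ for all $m$. So $\operatorname{Ext}^n_{kH}(k,A)=H^n(H,A)=0$ for all $kH$-modules $A$, that is, $\operatorname{cd}_kH\le n-1$.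

**Step 4: $\operatorname{cd}H=n$.** We only need one module, so take $A=\mathbb Z$ with trivial action. Since $\Gamma_m$ is a single orbit, the elements of $A_m$ are the constant functions. So $C^j_m=\prod_{|\sigma|=j}\mathbb Z$, and $\delta=\delta'=d$, the simplicial coboundary of $L$. By (6), $(Dg)_m=d(g_m-g_{m+1})$, so $\operatorname{im}D\subseteq\prod_m\operatorname{im}d$. Hence $H^n(H,\mathbb Z)$ maps onto
$$\prod_{m\in\mathbb Z}H^{n-1}(L;\mathbb Z)\ne0,$$
where nonvanishing is (4) and Lemma 7. With $\operatorname{cd}H\le n$ from Step 1, we get $\operatorname{cd}H=n$.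

Now Proposition 6 gives $\underline{\operatorname{cd}}\,H=\operatorname{spli}H=\operatorname{gl.dim}\mathbb ZH=n$. This proves Theorem A, and $n=3$ already disproves the conjecture. $\blacksquare$

## 7. Two generators suffice: an HNN embedding

To prove Theorem A′ we embed $H$ in a 2-generated group without raising $\operatorname{cd}_k$. The embedding follows Higman–Neumann–Neumann, and the point to watch is that the associated subgroups are free.

**Step 1: the group.** Let $H=\{c_1,c_2,\dots\}$ be as in Theorem A, $B=H*\langle a,b\rangle$ with $\langle a,b\rangle$ free, and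
$$G=\langle B,t\mid t^{-1}at=b,\ t^{-1}(b^{-i}ab^i)t=c_i\,a^{-i}ba^i\ (i\ge1)\rangle.$$

**Step 2: $G$ is an HNN extension with free associated subgroup.** The elements $b^{-i}ab^i$ ($i\ge0$) freely generate a subgroup $C$ of $\langle a,b\rangle$. Indeed, a nontrivial reduced word in them has the form $b^{-i_1}a^{\epsilon_1}b^{i_1-i_2}a^{\epsilon_2}\cdots a^{\epsilon_r}b^{i_r}$ with all $\epsilon_s\ne0$ and $i_s\ne i_{s+1}$, and this is nontrivial in $\langle a,b\rangle$. By symmetry the $a^{-i}ba^i$ ($i\ge0$) form a free family. The homomorphism $B\to\langle a,b\rangle$ killing $H$ maps $b$ and $c_ia^{-i}ba^i$ ($i\ge1$) to this free family, so $b$ and the $c_ia^{-i}ba^i$ also freely generate a free subgroup. Therefore the assignment in the presentation extends to an injective homomorphism $\phi:C\to B$, and $G$ is the HNN extension of $B$ with associated subgroup $C$. In particular $H\le B\le G$.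

**Step 3: $G$ is generated by $a$ and $t$.** First $b=t^{-1}at$; then $c_i=t^{-1}(b^{-i}ab^i)t\,(a^{-i}ba^i)^{-1}\in\langle a,t\rangle$ for each $i$.

**Step 4: dimensions.** Let $k$ be a prime field and $A$ a $kG$-module. Applying $\operatorname{Ext}_{\mathbb ZG}(-,A)$ to (5) for $G$, and using $\operatorname{Ext}^i_{\mathbb ZG}(\mathbb Z[G/K],A)=H^i(K,A)$ (Shapiro), we get the exact sequence
$$H^{n-1}(C,A)\to H^n(G,A)\to H^n(B,A).$$
Here $H^{n-1}(C,A)=0$, because $C$ is free and $n-1\ge2$. For the free product $B$ of $H$ and $F=\langle a,b\rangle$, the Bass–Serre tree gives $0\to\mathbb ZB\to\mathbb Z[B/H]\oplus\mathbb Z[B/F]\to\mathbb Z\to0$. Hence $H^n(B,A)\cong H^n(H,A)\oplus H^n(F,A)$ for $n\ge2$. Both summands vanish: the first because $\operatorname{cd}_kH\le n-1$, the second because $F$ is free. So $H^n(G,A)=0$ for all $kG$-modules $A$, that is, $\operatorname{cd}_kG\le n-1$.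

By Proposition 6, $\operatorname{cd}G\le\operatorname{gl.dim}\mathbb ZG\le n$, and $\operatorname{cd}G\ge\operatorname{cd}H=n$ because $H\le G$. So $G$ has the two properties in Theorem A, and Proposition 6 applies again. $\blacksquare$

## 8. The guess is right for $\operatorname{spli}G\le2$

Our examples need $n\ge3$, and Theorem B says that this is unavoidable. By (1), it suffices to show
$$\underline{\operatorname{cd}}\,G\le\operatorname{spli}G-1. \tag{8}$$
Recall from (2) that $\operatorname{spli}G\ge1$. We keep $p$, $k=\mathbb F_p$, $J$ and $c$ from Section 1. Since $c$ is fixed by the whole group, it is useful to know which subgroups fix elements of projective modules.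

**Fact 9.** If a subgroup $K\le G$ fixes a nonzero element of a projective $kG$-module, then $K$ is finite.

*Proof.* The projective module embeds in a free module $kG^{(X)}$ with $k$-basis $G\times X$, on which $K$ acts freely. The support of the fixed element is finite, nonempty and $K$-invariant, so $|K|$ is at most its size. $\square$

**The case $\operatorname{spli}G=1$.** By Lemma 3 with $n=1$, $J$ is projective over $kG$. It contains the nonzero fixed element $c$, so $G$ is finite by Fact 9. By Fact 2, $\underline{\operatorname{cd}}\,G=0$, which is (8).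

**The case $\operatorname{spli}G=2$.** Lemma 3 now only gives $\operatorname{pd}_{kG}J\le1$, so $c$ need not lie in a projective module. The plan is to lift $c$ to a projective module, measure how far the lift is from being fixed, and turn this defect into an action of $G$ on a tree with finite stabilizers. The bridge is a theorem about almost equality.

**Definition.** Two functions on a set $E$ are **almost equal** if they differ at only finitely many points. If $G$ acts on $E$ and $A$ is a set with trivial action, $G$ acts on $\operatorname{Map}(E,A)$ by $(gf)(e)=f(g^{-1}e)$. An almost equality class $V$ is **$G$-stable** if $gV=V$ for all $g\in G$.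

For example, let $G=\mathbb Z$ act on $E=\mathbb Z$ by translation and let $\varphi$ be the indicator function of $\{0,1,2,\dots\}$. A translate of $\varphi$ differs from $\varphi$ at finitely many points, so the class $V$ of $\varphi$ is $G$-stable. Every element of $V$ is $0$ far to the left and $1$ far to the right, so it is not periodic, and its stabilizer is trivial. By contrast, the class of the zero function contains a $G$-fixed point.

We quote the **Almost Stability Theorem** (Dicks–Dunwoody, *Groups acting on graphs*, Cambridge Univ. Press 1989, Thm III.8.5): *if $E$ is a $G$-set with finite stabilizers, $A$ is a nonempty set with trivial action, and $V$ is a $G$-stable almost equality class in $\operatorname{Map}(E,A)$, then there is a $G$-tree with vertex set $V$ and finite edge stabilizers.* Here $G$-trees are oriented, and $G$ preserves the orientation.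

**Step 1: a derivation measuring the defect.** By Lemma 3 with $n=2$ there is an exact sequence $0\to P_1\to P_0\to J\to0$ with $P_0,P_1$ projective over $kG$. Choose a projective $P'$ such that $P_1\oplus P'$ is free and nonzero, and add $P'$ to both $P_1$ and $P_0$. So we may assume $P_1=k[E]$ with $E$ a nonempty free $G$-set. We regard $k[E]$ as the finitely supported functions inside $\operatorname{Map}(E,k)$. Lift $c$ to $u\in P_0$ and put
$$d(g)=gu-u.$$
This maps to $gc-c=0$ in $J$, so $d(g)\in P_1=k[E]$. Moreover $d(gg')=g(g'u-u)+(gu-u)=g\,d(g')+d(g)$.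

**Step 2: $d$ becomes inner in $\operatorname{Map}(E,k)$.** We find $\varphi\in\operatorname{Map}(E,k)$ with
$$d(g)=g\varphi-\varphi\quad\text{for all }g\in G. \tag{9}$$
(Abstractly, $\operatorname{Map}(E,k)$ is a product of coinduced modules $\operatorname{Map}(G,k)$, so its $H^1$ vanishes.) Choose representatives $e_0$ of the orbits of $E$. As $E$ is free, every $e\in E$ is $ge_0$ for a unique representative $e_0$ and a unique $g$. Define
$$\varphi(ge_0)=-d(g)(ge_0).$$
To check (9), let $g,g'\in G$. Writing $g=g'\cdot(g'^{-1}g)$, the derivation rule gives $d(g)=g'd(g'^{-1}g)+d(g')$. Evaluating at $ge_0$,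
$$d(g)(ge_0)=d(g'^{-1}g)(g'^{-1}ge_0)+d(g')(ge_0).$$
By the definition of $\varphi$ this says $d(g')(ge_0)=\varphi(g'^{-1}ge_0)-\varphi(ge_0)=(g'\varphi-\varphi)(ge_0)$, which is (9) for $g'$ at an arbitrary point.

**Step 3: a tree.** Let $V=\varphi+k[E]$, the almost equality class of $\varphi$. By (9), $g\varphi=\varphi+d(g)\in V$, so $V$ is $G$-stable. The stabilizers of $E$ are trivial. The Almost Stability Theorem with $A=k$ gives a $G$-tree with vertex set $V$ and finite edge stabilizers.

**Step 4: the vertex stabilizers are finite.** This is where $c\ne0$ enters. Let $K$ be the stabilizer of the vertex $\psi=\varphi+w$, with $w\in k[E]=P_1$. For $g\in K$,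
$$0=g\psi-\psi=d(g)+gw-w=g(u+w)-(u+w),$$
where the last expression is computed in $P_0$. So $K$ fixes $u+w\in P_0$. This element maps to $c\ne0$ in $J$, so it is nonzero. By Fact 9, $K$ is finite.

**Step 5: from the tree to $\underline{\operatorname{cd}}\,G\le1$.** The chain complex of the tree is an exact sequence $0\to N_1\to N_0\to\mathbb Z\to0$, where each $N_i$ is a direct sum of modules $\mathbb Z[G/K]$ with $K$ finite (no signs occur, because $G$ preserves the orientation). Let $M$ be $\mathbb Z$-free and $F$ free over $\mathbb ZG$. Since $M\otimes\mathbb Z[G/K]\cong\mathbb ZG\otimes_{\mathbb ZK}M$, and $F$ is free over $\mathbb ZK$,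
$$\operatorname{Ext}^i_{\mathbb ZG}(M\otimes\mathbb Z[G/K],F)\cong\operatorname{Ext}^i_{\mathbb ZK}(M,F)=0\qquad(i\ge1)$$
by Fact 2. As $\operatorname{Ext}$ turns direct sums in the first variable into products, $\operatorname{Ext}^i_{\mathbb ZG}(M\otimes N_j,F)=0$ for $i\ge1$ and $j=0,1$. The sequence $0\to M\otimes N_1\to M\otimes N_0\to M\to0$ is exact, and in
$$\operatorname{Ext}^{i-1}_{\mathbb ZG}(M\otimes N_1,F)\to\operatorname{Ext}^i_{\mathbb ZG}(M,F)\to\operatorname{Ext}^i_{\mathbb ZG}(M\otimes N_0,F)$$
both outer terms vanish for $i\ge2$. So $\underline{\operatorname{cd}}\,G\le1$, which is (8). $\blacksquare$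

## 9. The list of all finite pairs

We prove Corollary C.

**Step 1: which pairs can occur.** By (1), a pair with finite entries is $(n,n)$ or $(n,n+1)$ with $n\ge0$. If $(n,n)$ occurs with $n\le2$, then $\operatorname{spli}G=n\le2$, and Theorem B gives $\underline{\operatorname{cd}}\,G=n-1$, a contradiction. So $(n,n)$ forces $n\ge3$.

**Step 2: all of these occur.** The pairs $(n,n)$ with $n\ge3$ are realized by Theorem A. The pair $(0,1)$ is realized by the trivial group, by the first test in Section 1. The pairs $(n,n+1)$ with $n\ge1$ are realized by $\mathbb Z^n$, by (3).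

**Step 3: infinite values.** If one of the two invariants is infinite, then by (1) so is the other, and $\operatorname{spli}G=\underline{\operatorname{cd}}\,G+1$ holds by the convention $\infty+1=\infty$.

So the conjecture fails exactly at the pairs $(n,n)$ with $3\le n<\infty$. By Theorem A′, each of these pairs is realized even by a 2-generated group. $\blacksquare$
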